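
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Minimum aberration designs with more than $N/4$ factors\\ and the doubled $2_V^{5-1}$ design}


\begin{abstract}
Let $N=2^m\ge 32$ and $N/4+1\le n\le 5N/16$. We prove that every minimum aberration regular two-level design with $N$ runs and $n$ factors is a projection of the maximal design obtained by repeatedly doubling the $2_V^{5-1}$ design. This settles a conjecture that extends a theorem known for $17N/64\le n\le 5N/16$. In fact every design that minimizes the number $A_4$ of words of length four, subject to $A_3=0$, is such a projection. We also obtain a gap separating these projections from all other designs with $A_3=0$, a sharp lower bound for $A_4$, and a near-balance statement for the optimal designs. The proof describes sum-free sets in $\mathbb F_2^m$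 relative to a well-chosen hyperplane, with the help of Kneser's addition theorem, and compares fourth moments of Fourier coefficients.
\end{abstract}

\section{The question and the answer}

\subsection{Designs, aberration, doubling}

A \emph{regular two-level fractional factorial design} with $N=2^{n-p}$ runs and $n$ factors (a $2^{n-p}$ design) is an $N\times n$ matrix with entries $\pm1$. Its first $n-p$ columns form a full factorial (every sign vector of length $n-p$ occurs in exactly one row), and each of the remaining $p$ columns is the entrywise product of some of these. We write $N=2^m$ with $m=n-p$; from Section~\ref{sec:graphs} on, the letter $p$ denotes a point. A \emph{word} is a product of factors. The words that equal the all-one column $I$ form the \emph{defining relation}, and $A_k$ is the number of words of length $k$ in it. We consider only designs with $A_1=A_2=0$ (resolution III or higher): no column equals $I$ and no two columns coincide. A design has \emph{minimum aberration} if it sequentially minimizes $A_3,A_4,A_5,\dots$ among all regular designs with the same $N$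 and $n$. Designs that differ only by relabeling factors, permuting runs or changing signs of columns are identified.

A \emph{projection} of a design is the design formed by a subset of its columns. The \emph{doubling} of an $N\times n$ design $X$ is the $2N\times 2n$ design
\[
D(X)=\begin{pmatrix}X&X\\ X&-X\end{pmatrix}.
\]
Let $2_V^{5-1}$ be the design with $16$ runs and $5$ factors whose defining relation is $I=ABCDE$. Doubling it $t$ times gives a design with $N=16\cdot2^t$ runs and $5N/16$ factors, called the \emph{maximal design obtained by repeatedly doubling} $2_V^{5-1}$; in this paper we simply say \emph{the maximal design}.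

It is known that for $17N/64\le n\le 5N/16$ minimum aberration designs are projections of the maximal design. The problem, posed as a conjecture in \cite{CDT}, is whether this holds in the longer range $N/4+1\le n\le 5N/16$. It does.

\begin{theorem}\label{thm:main}
Let $N=2^m\ge32$ and $N/4+1\le n\le 5N/16$. Every regular $N$-run $n$-factor design of resolution at least III that minimizes $A_4$ among those with $A_3=0$ (in particular every minimum aberration design) is, up to isomorphism, a projection of the maximal design obtained by repeatedly doubling $2_V^{5-1}$.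
\end{theorem}

Our proof does not use the result for $n\ge 17N/64$. It gives more quantitative information, as follows.

\begin{theorem}\label{thm:quant}
Let $N=2^m\ge16$, and let $S$ be a regular $N$-run $n$-factor design with $A_1=A_2=A_3=0$ and $n\ge N/4+1$.
\begin{enumerate}
\item[(1)] \textup{(Gap)} If $24A_4+3n^2-2n\le1.69\,n^4/N$, then $S$ is a projection of the maximal design. For $N\ge128$ and $N/4+1\le n\le5N/16$ such designs exist.
\item[(2)] \textup{(Sharp bound)} We have $24A_4+3n^2-2n\ge\frac{208}{125}\,n^4/N$, with equality if and only if $n=5N/16$ and $S$ is the maximal design. For $N\ge256$ and $N/4+1\le n\le5N/16$, the minimum of $A_4$ among designs with $A_3=0$ satisfies $24A_4+3n^2-2n\le\bigl(\frac{208}{125}+\frac{1.23}{n}\bigr)n^4/N$.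
\item[(3)] \textup{(Near-balance)} Suppose that $N\ge256$, $N/4+1\le n\le5N/16$, and $S$ minimizes $A_4$ among designs with $A_3=0$ (for example, $S$ has minimum aberration). When $S$ is realized as a projection of the maximal design, the numbers $n_1,\dots,n_5$ of its factors in the five classes of the maximal design (the columns that arise from the same column of $2_V^{5-1}$) satisfy $\sum(n_i-n/5)^2<n/8$.
\end{enumerate}
\end{theorem}

\section{Sum-free sets and their energy}\label{sec:setup}

\subsection{From designs to sum-free sets}

In a regular $N$-run design, $N=2^m$, the runs can be identified with the vectors of $\mathbb F_2^m$. Up to sign, the possible columns are then the linear functionals on $\mathbb F_2^m$, i.e.\ the elements of a group $G\cong\mathbb F_2^m$, and the entrywise product of columns is addition in $G$. A design with $A_1=A_2=0$ is thus an $n$-element subset $S\subset G\setminus\{0\}$ that spans $G$; a basis contained in $S$ supplies the full factorial columns. Linear automorphisms of $G$ correspond to permutations of runs. The number $A_k$ counts the $k$-subsets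 of $S$ with sum $0$. Doubling replaces $S\subset G$ by $S\times\mathbb F_2\subset G\times\mathbb F_2$.

Call $S\subset G$ \emph{sum-free} if $x+y+z\ne0$ for all $x,y,z\in S$, not necessarily distinct. Such a set does not contain $0$. If $0\notin S$, then $A_3=0$ means exactly that $S$ is sum-free, because if two of $x,y,z$ coincide, the sum is the third one, which is not $0$.

A \emph{5-cap} is a set $C_5\subset\mathbb F_2^4$ of five vectors that span $\mathbb F_2^4$ and have sum $0$. The linear relations among five vectors spanning $\mathbb F_2^4$ form a one-dimensional space. So the total sum is the only nontrivial relation among the points of a 5-cap, and any four of them form a basis. Hence all 5-caps are linearly equivalent, and they represent $2_V^{5-1}$. The maximal design is $C_5\times\mathbb F_2^{m-4}$. Throughout,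
\[
M=\frac N{16},\qquad k=n-\frac N4 ,
\]
so the maximal design has five classes of $M$ columns each.

\begin{definition}
A set $S\subset G$ is \emph{of type 5} if $S\subset\pi^{-1}(C_5)$ for some surjective linear map $\pi:G\to\mathbb F_2^4$. It is \emph{even} if it is disjoint from some hyperplane (subgroup of index $2$) of $G$.
\end{definition}

If we choose an isomorphism $G\cong\mathbb F_2^4\times\mathbb F_2^{m-4}$ with first component $\pi$, we see that a spanning set of type 5 is isomorphic to a projection of the maximal design. Sets of type 5 are sum-free, since no three (not necessarily distinct) elements of $C_5$ have sum $0$. Even sets are sum-free, since a sum of three elements outside a hyperplane is outside it.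

\begin{lemma}\label{lem:span}
A sum-free set $S$ with $|S|>N/4$ spans $G$.
\end{lemma}
\begin{proof}
Otherwise $S$ lies in a hyperplane $G_0$. For $s\in S$ the sets $S$ and $s+S$ are disjoint subsets of $G_0$, so $|S|\le|G_0|/2=N/4$.
\end{proof}

The bound cannot be lowered: a coset, not a subgroup, of a subgroup of index $4$ is sum-free, has $N/4$ elements and generates only a subgroup of order $N/2$.

Hence for $n>N/4$ the designs with $A_3=0$ are exactly the sum-free $n$-sets. For $N/4<n\le5N/16$ there are such sets, namely those of type 5. So a minimum aberration design has $A_3=0$ and minimizes $A_4$ among all sum-free $n$-sets. The upper limit $5N/16$ enters the paper only through the existence of sets of type 5.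

\subsection{Energy and Fourier coefficients}

The characters of $G$ are the homomorphisms $\chi:G\to\{\pm1\}$; the kernels of the nontrivial ones are the hyperplanes. Put $\hat S(\chi)=\sum_{s\in S}\chi(s)$. By orthogonality of characters,
\begin{equation}\label{eq:moments}
\sum_\chi\hat S(\chi)^r=N\cdot\#\{(x_1,\dots,x_r)\in S^r:\ x_1+\dots+x_r=0\}\qquad(r\ge1).
\end{equation}
In particular $\sum_\chi\hat S(\chi)^2=Nn$. Let $E=E(S)$ be the number of quadruples in $S^4$ with sum $0$, the \emph{energy} of $S$. If two entries of such a quadruple coincide, so do the other two; there are $3n^2-2n$ quadruples of this kind. Hence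
\begin{equation}\label{eq:energy}
NE=\sum_\chi\hat S(\chi)^4,\qquad E=24A_4+3n^2-2n .
\end{equation}
For fixed $n$, minimizing $A_4$ is the same as minimizing $E$, and the quantity in Theorem~\ref{thm:quant} is $E$.

\subsection{What to expect}\label{sec:expect}

The trivial character contributes $n^4$ to $NE$, and we want the other coefficients to be small. But sum-freeness and \eqref{eq:moments} with $r=3$ give $\sum_{\chi\ne1}\hat S(\chi)^3=-n^3$, so there must be large negative coefficients. An even set has a single coefficient $\hat S(\chi)=-n$ that already accounts for all of this, at the price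
\begin{equation}\label{eq:even}
NE\ge2n^4\qquad\text{for even }S .
\end{equation}
It is cheaper to spread the cubic mass. For the maximal design, $\hat S(\chi)=0$ unless $\chi$ comes from $\mathbb F_2^4$. A nonzero functional on $\mathbb F_2^4$ takes the value $1$ on two or four points of $C_5$ (an even number, as the points have sum $0$), and each choice of these points occurs once. So $\hat S$ takes the value $M$ ten times and $-3M$ five times on the nontrivial characters of $\mathbb F_2^4$, and with $n=5M$
\[
NE=M^4(5^4+5\cdot3^4+10)=1040\,M^4=\tfrac{208}{125}\,n^4=1.664\,n^4 .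
\]
When $N$ is large, randomly chosen sets of type 5 come close to this constant even for $n<5M$. The natural guess is that no other kind of sum-free set with more than $N/4$ points spreads its cubic mass as well.

This is how the proof goes. Every sum-free $n$-set with $n>N/4$ that is not of type 5 satisfies $NE>1.69\,n^4$ (Sections \ref{sec:graphs}--\ref{sec:gap}), and for $N\ge128$, $N/4<n\le5N/16$, some set of type 5 has $NE<1.69\,n^4$ (Section~\ref{sec:good}). The cases $N=32,64$ need a little more care (Section~\ref{sec:conclusion}). The margin is thin: one competitor is bounded only by $1.695\,n^4$.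

\subsection{Tools}

We use two facts about sumsets $X+Y=\{x+y:x\in X,y\in Y\}$ in an abelian group.

\smallskip
\noindent\textbf{(P)} \emph{If $V$ is a finite subgroup, $Y\subset u+V$, $Z\subset w+V$ and $|Y|+|Z|>|V|$, then $Y+Z=u+w+V$.} Indeed, for $g\in u+w+V$ the sets $g-Z$ and $Y$ both lie in $u+V$, so they intersect.

\smallskip
\noindent\textbf{Kneser's addition theorem.} \emph{For finite nonempty subsets $X,Y$ of an abelian group, let $K=\{g: g+X+Y=X+Y\}$ be the stabilizer of $X+Y$. Then $|X+Y|\ge|X+K|+|Y+K|-|K|$.}
\smallskip

The next lemma turns the identity for cubes into a hyperplane that misses many points of $S$.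

\begin{lemma}\label{lem:heavy}
Let $S$ be sum-free with $n=|S|>N/4$. There is a hyperplane $H$ with
\[
|S\setminus H|\ge\frac{nN}{2(N-n)}>\frac N6 .
\]
If $S$ meets a hyperplane $H$, then $|S\setminus H|\le N/4$.
\end{lemma}
\begin{proof}
Since $\sum_\chi\hat S(\chi)^3=0$, the number $-\lambda:=\min_{\chi\ne1}\hat S(\chi)$ is negative, and
\[
n^3=-\sum_{\chi\ne1}\hat S(\chi)^3\le\lambda\sum_{\chi\ne1}\hat S(\chi)^2=\lambda n(N-n).
\]
For $H=\ker\chi$ with a minimizing $\chi$ we have $n-2|S\setminus H|=-\lambda$, so $|S\setminus H|=\frac{n+\lambda}2\ge\frac n2\bigl(1+\frac n{N-n}\bigr)=\frac{nN}{2(N-n)}$. This increases with $n$ and equals $N/6$ at $n=N/4$. For the last statement let $p\in S\cap H$ and $B=S\setminus H$. By sum-freeness $B$ and $p+B$ are disjoint subsets of $G\setminus H$, so $2|B|\le N/2$.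
\end{proof}

\section{Graphs of Boolean functions and a first case}\label{sec:graphs}

\subsection{The sets $\Gamma_f$}

The model for the structure of $S$ is the following set. For $j\ge0$ and $f:\mathbb F_2^j\to\mathbb F_2$ write the elements of $\mathbb F_2^{j+2}$ as $(x,z,c)$ with $x\in\mathbb F_2^j$ and $z,c\in\mathbb F_2$, put $p=(0,1,0)$ and
\[
\Gamma_f=\{p\}\cup\{(x,f(x),1):x\in\mathbb F_2^j\}\subset\mathbb F_2^{j+2}.
\]
It is sum-free: a zero sum of three elements would have to use $p$ once or three times (look at $c$); but $p+p+p=p\neq 0$, and $p+(x,f(x),1)+(y,f(y),1)=0$ forces $x=y$ and then has middle coordinate $1$. The preimage of $\Gamma_f$ in $G$ has $(2^j+1)N/2^{j+2}=\frac N4(1+2^{-j})$ points. For $j=2,3,4,\dots$ this is $\frac{5N}{16},\frac{9N}{32},\frac{17N}{64},\dots$, so as $n$ decreases to $N/4$, more and more of these sets become competitors. The \emph{weight} of $f$ is its number of ones, and $f$ is \emph{affine} if $f(x)=\kappa\cdot x+\varepsilon$ for some $\kappa\in\mathbb F_2^j$, $\varepsilon\in\mathbb F_2$. All functions on $\mathbb F_2^0$ and $\mathbb F_2^1$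 are affine.

The next lemma says which $f$ matter: affine functions give even sets, and for $j\le3$ all other functions give sets of type 5, with one exception up to equivalence.

\begin{lemma}\label{lem:graph}
Let $f:\mathbb F_2^j\to\mathbb F_2$.
\begin{enumerate}
\item[(a)] $\Gamma_f$ spans $\mathbb F_2^{j+2}$.
\item[(b)] If $f(x)=\kappa\cdot x+\varepsilon$ is affine, then the functional $\Lambda(x,z,c)=\kappa\cdot x+z+(1+\varepsilon)c$ is $1$ on $\Gamma_f$ and $0$ at all points $(x,f(x)+1,1)$.
\item[(c)] On $\mathbb F_2^2$ the affine functions are exactly those of even weight. If $j=2$ and $f$ is not affine, then $\Gamma_f$ is a 5-cap.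
\item[(d)] If $j=3$ and $f$ has even weight but is not affine, then there are $e\ne0$ and $\varepsilon$ with $f(x+e)=f(x)+\varepsilon$ for all $x$. Modulo the subgroup $\{0,(e,\varepsilon,0)\}$ the nine points of $\Gamma_f$ become a 5-cap, in which $p$ is identified with no other point.
\item[(e)] If $j=3$ and $f$ has odd weight, then $f(x)=\kappa\cdot x+\varepsilon+1_{x_q}(x)$ for some $\kappa,\varepsilon$ and some point $x_q$. The linear automorphism $(x,z,c)\mapsto(x,z+\kappa\cdot x+\varepsilon c,c)$ fixes $p$ and the coordinate $c$ and carries $\Gamma_f$ to $\Gamma_{1_{x_q}}$.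
\end{enumerate}
\end{lemma}
\begin{proof}
(a) The differences $(x,f(x)+f(0),0)$ and $p$ span $\{c=0\}$, and there is a point with $c=1$.

(b) $\Lambda(p)=1$ and $\Lambda(x,f(x),1)=\kappa\cdot x+\kappa\cdot x+\varepsilon+1+\varepsilon=1$. Adding $p$ changes the value.

(c) The eight affine functions on $\mathbb F_2^2$ have even weight, and there are eight functions of even weight. If $f$ has odd weight, the five points of $\Gamma_f$ have sum $(\sum x,\,1+\sum f(x),\,0)=0$, where the sums are over $x\in\mathbb F_2^2$, and they span by (a).

(d) Write $f$ as a multilinear polynomial. The coefficient of $x_1x_2x_3$ is $\sum_xf(x)=0$, so $\deg f\le2$ and $\tau(x,y)=f(x+y)+f(x)+f(y)+f(0)$ is bilinear and alternating. It is nonzero, since otherwise $f+f(0)$ would be additive and $f$ affine. Alternating forms have even rank, so $\tau$ has rank $2$ on $\mathbb F_2^3$ and there is $e\ne0$ with $\tau(\cdot,e)=0$, that is, $f(x+e)+f(x)=f(e)+f(0)=:\varepsilon$ for all $x$. Hence adding $(e,\varepsilon,0)$ permutes the eight points $(x,f(x),1)$ in pairs, and modulo $(e,\varepsilon,0)$ they become four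 distinct points. The image of $p$ still has $c=0$ and is a fifth point; the five points span by (a). Let $W$ be a complement of $\langle e\rangle$ in $\mathbb F_2^3$. If $f|_W$ were affine, then $f(w+\tau' e)=f(w)+\tau'\varepsilon$ ($w\in W$, $\tau'\in\mathbb F_2$) would show that $f$ is affine. So $f|_W$ has odd weight by (c). With the representatives $(w,f(w),1)$, $w\in W$, the sum of the five points is $(0,1+\sum_Wf,0)=0$.

(e) The affine functions on $\mathbb F_2^3$ form a $4$-dimensional space of functions of weights $0,4,8$. The functions of odd weight fill $2^7/2^4=8$ of its cosets. The eight point indicators have odd weight and lie in different cosets, since two of them differ by a function of weight $2$. So every function of odd weight is an affine function plus a point indicator. The rest is immediate.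
\end{proof}

\subsection{The case $N=32$, $n=9$ by hand}

This is the smallest case of Theorem~\ref{thm:main}, and it already shows how a hyperplane with few points of $S$ makes $S$ look like a set $\Gamma_f$.

\begin{example}\label{ex:32}
Let $S\subset G=\mathbb F_2^5$ be sum-free with $9$ points. If $S$ is even, then $32E\ge2\cdot9^4=13122$ by \eqref{eq:even}. Let $S$ be not even, and take $H$ from Lemma~\ref{lem:heavy}. With $A=S\cap H$, $B=S\setminus H$ we have $|B|\ge\frac{9\cdot32}{2\cdot23}>6$ and $|B|\le8$. So $|A|$ is $1$ or $2$.

\emph{$A=\{p\}$.} Split $G\setminus H$ into eight pairs $\{d,d+p\}$. By sum-freeness each contains at most one point of $B$, and since $|B|=8$, exactly one. In coordinates with $p=(0,1,0)$ and $H=\{c=0\}$ this says that $S=\Gamma_f$ for some $f:\mathbb F_2^3\to\mathbb F_2$. As $S$ is not even, $f$ is not affine (Lemma~\ref{lem:graph}(b)). If $f$ has even weight, $S$ is of type 5 by Lemma~\ref{lem:graph}(d). If $f$ has odd weight, we may take $f=1_{x_q}$ by Lemma~\ref{lem:graph}(e). Then the characters $(-1)^c$, $(-1)^{z+c}$, $(-1)^z$ give $\hat S=-7,-7,5$: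 the first is positive only at $p$, the second only at $(x_q,1,1)$, and the third is negative exactly at these two points. Hence $32E\ge9^4+2\cdot7^4+5^4=11988$.

\emph{$A=\{p,q\}$.} Here $|B|=7$. The set $G\setminus H$ consists of four cosets of $\{0,p,q,p+q\}$. Such a coset contains no two points of $B$ that differ by $p$ or $q$. So it contains at most two points of $B$, and if two, they form a coset of $L=\{0,p+q\}$. The numbers of points are therefore $2,2,2,1$. In $G/L\cong\mathbb F_2^4$ the set $A$ becomes one nonzero point, and the image of $B$ contains exactly one point of each pair outside $H/L$ whose members differ by it. So in suitable coordinates the image of $S$ is $\Gamma_f$ with $f:\mathbb F_2^2\to\mathbb F_2$. It is not affine, as $S$ is not even, and $S$ is of type 5 by Lemma~\ref{lem:graph}(c).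

Finally, let $S$ be of type 5 with $9$ points. The five classes have two columns each in the maximal design, so the class sizes are $2,2,2,2,1$. The only nontrivial relation among the points of $C_5$ involves all five, so four points with sum $0$ meet each class an even number of times and lie two and two in two classes. Two full classes do have sum $0$, since in both the two points differ by the nonzero element of $\ker\pi$. So $A_4=\binom42=6$, $E=24\cdot6+243-18=369$ and $32E=11808<11988$. Thus all minimizers are of type 5.
\end{example}

In general $A$ has more than two points. What made the example work is that modulo $L=\langle A+A\rangle$ the set $A$ became a single \emph{nonzero} point $p$, and that each pair of $L$-cosets $\{D,D+p\}$ outside $H$ had exactly one occupied member. The next two sections show how much of this survives.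

\section{Admissible hyperplanes}\label{sec:hyperplane}

From here to the end of Section~\ref{sec:gap}, $S$ is sum-free, $n=|S|$, $k=n-N/4\ge1$ and $N\ge16$. In particular $M<n/4$. For a hyperplane $H$ put
\[
A=S\cap H,\quad B=S\setminus H,\quad a=|A|,\quad b=|B|,\quad L=\langle A+A\rangle ,
\]
where $\langle\cdot\rangle$ denotes the generated subgroup. Call $H$ \emph{admissible} if $A\ne\emptyset$ and $A\cap L=\emptyset$.

\begin{lemma}\label{lem:admissible}
If $S$ is not even, an admissible hyperplane exists.
\end{lemma}

The hyperplane of Lemma~\ref{lem:heavy} will do. Points of $A$ shift $B$ off itself, whereas a sum of two points of $A$ moves $B$ only a little, because $B$ is nearly as large as it can be. So a point of $A$ cannot be a sum of a small even number of points of $A$; and if only large numbers are possible, then $A$ is too sparse.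

\begin{proof}
Let $H$ be as in Lemma~\ref{lem:heavy}, and $e=N/4-b$. Since $S$ is not even, $A\ne\emptyset$, so $0\le e<N/12$. Moreover $a=n-b=e+k>e$.

For $d\in H$ let $\mathrm{loss}(d)=|B\setminus(B+d)|$. The inclusion
\[
B\setminus(B+d+d')\subset\bigl(B\setminus(B+d')\bigr)\cup\bigl((B+d')\setminus(B+d+d')\bigr)
\]
shows that $\mathrm{loss}$ is subadditive. For $d\in A$, sum-freeness gives $\mathrm{loss}(d)=b$. Now let $p\ne q$ be in $A$. A coset of $\langle p,q\rangle$ (a group of order $4$) in $G\setminus H$ contains no two points of $B$ that differ by $p$ or $q$. So it contains at most two points of $B$, and if two, they differ by $p+q$. Let $c_i$ be the number of such cosets with exactly $i$ points of $B$. Then $c_0+c_1+c_2=N/8$ and $c_1+2c_2=b$, so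
\[
\mathrm{loss}(p+q)=c_1=\tfrac N4-b-2c_0\le e .
\]
Also $\mathrm{loss}(0)=0$. Hence a sum of $2i$ elements of $A$, repetitions allowed, has loss at most $ie$.

Suppose that $A\cap L\ne\emptyset$. Elements of $L$ are sums of evenly many elements of $A$, so there is a relation $x_1+\dots+x_\ell=0$ with $x_i\in A$ and $\ell$ odd. Take $\ell$ minimal. Then the $x_i$ are distinct (equal terms cancel), and $\ell\ge3$ because $0\notin A$. Since $x_1$ is the sum of the other $\ell-1$ elements, $b=\mathrm{loss}(x_1)\le\frac{\ell-1}2e$. Inserting $b=\frac N4-e$ we get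
\[
e\ge\frac N{2(\ell+1)} .
\]
As $e<N/12$, we have $\ell+1>6$, so $\ell\ge7$. Moreover $a>e\ge\frac N{2(\ell+1)}$.

We now bound $a$ from above. Let $V=\langle x_1,\dots,x_\ell\rangle\subset H$. If $\sum_{i\in I}x_i=0$ with $\emptyset\ne I\subsetneq\{1,\dots,\ell\}$, then the sum over the complement of $I$ is also $0$, and one of the two index sets gives a shorter odd relation, which is impossible. So the total sum is the only nontrivial relation among the $x_i$, and $|V|=2^{\ell-1}$.

Let $y\ne y'$ in $A$ lie in one coset of $V$, and write $y+y'=\sum_{i\in I}x_i$. Passing to the complement of $I$ if necessary, we may take $|I|$ odd. This is an odd relation of length $|I|+2$, so $|I|\ge\ell-2$. If $|I|=\ell$, then $y=y'$. So $|I|=\ell-2$ and $y+y'=x_r+x_s$, where $\{r,s\}$ is the complement of $I$.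

Fix $y\in A$. The other elements of $A\cap(y+V)$ are $y+x_r+x_s$ for the pairs $\{r,s\}$ of a certain family. Two of these pairs cannot be disjoint: the sum of the two corresponding elements would be a sum of four different $x_i$, and by the preceding paragraph, applied to these two elements, it would equal a sum of two different $x_i$. This would give a relation supported on a nonempty set of even size, which is a proper subset as $\ell$ is odd. A family of pairwise intersecting pairs consists of pairs with a common element (at most $\ell-1$ of them) or is a triangle (three of them). So $|A\cap(y+V)|\le\ell$. Since $H$ consists of $\frac N2/2^{\ell-1}$ cosets of $V$, we obtain $a\le\ell N/2^\ell$.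

Comparing the two bounds for $a$ gives $\ell(\ell+1)>2^{\ell-1}$. This is false for $\ell=7$, as $56<64$. It is false for all larger odd $\ell$ by induction, because $(\ell+2)(\ell+3)<4\ell(\ell+1)$. This contradiction shows that $A\cap L=\emptyset$.
\end{proof}

\section{At most one mixed pair}\label{sec:structure}

\subsection{Pairs of cosets}

Let $H$ be admissible and $p\in A$. Then $A\subset p+L$ and $p\in H\setminus L$. In particular $a\le|L|$, and $L$ has index at least $4$ in $G$. The $L$-cosets in $G\setminus H$ are grouped into pairs $\{D,D+p\}$. Let $2^j$, $j\ge0$, be the number of pairs, so that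
\begin{equation}\label{eq:Lsize}
|L|=\frac N{2^{j+2}}=\frac{4M}{2^j}.
\end{equation}
The \emph{defect} of a pair is $\delta=|L|-|B\cap D|-|B\cap(D+p)|$. The pair is \emph{mixed} if both $B\cap D$ and $B\cap(D+p)$ are nonempty. The next lemma compares the defect of a mixed pair, which is large, with the total defect, which is less than $a$ because $n>N/4$.

\begin{lemma}\label{lem:pairs}
\begin{enumerate}
\item[(i)] In a mixed pair $\delta\ge\frac23a$; in every pair $\delta\ge0$.
\item[(ii)] The sum of all defects is $a-k$.
\item[(iii)] At most one pair is mixed. In every other pair exactly one of the two cosets meets $B$.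
\item[(iv)] If there is a mixed pair, then $|L|\ge4$.
\end{enumerate}
\end{lemma}
\begin{proof}
(ii) The sum is $2^j|L|-b=\frac N4-(n-a)=a-k$.

(i), (iv) In a mixed pair let $Y=B\cap D$, and let $K$ be the stabilizer of $A+Y$. Since $A+Y\subset D+p$, we have $K\le L$. By sum-freeness $A+Y$ misses the nonempty set $B\cap(D+p)$. So $A+Y\ne D+p$, and $K\ne L$.

We claim that $A$ meets at least three cosets of $K$. If $A$ lies in one coset, then $L=\langle A+A\rangle\le K$, a contradiction. If $A$ meets exactly two, then $A+A$ lies in a subgroup of order $2|K|$. Hence $|L|=2|K|$, so the two cosets fill $p+L$, and $A+Y=(A+K)+Y=p+L+Y=D+p$, a contradiction. So $|A+K|\ge3|K|$. Since $A+K\subset p+L$, the index $[L:K]$ is at least $3$, hence at least $4$, and $|L|\ge4$.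

The set $B\cap(D+p)$ lies in the complement of $A+Y$ in $D+p$. With Kneser's theorem we obtain
\[
\delta\ge|A+Y|-|Y|\ge|A+K|+|Y+K|-|K|-|Y|\ge|A+K|-|K|\ge\tfrac23|A+K|\ge\tfrac23a .
\]
In a pair that is not mixed at most one coset meets $B$, so $\delta\ge0$.

(iii) Two mixed pairs would have total defect at least $\frac43a>a-k$. A pair in which neither coset meets $B$ would have defect $|L|\ge a>a-k$. As all defects are nonnegative, both contradict (ii).
\end{proof}

If there is no mixed pair, then modulo $L$ the set $S$ becomes a graph $\Gamma_f$, as in Example~\ref{ex:32}. To control a mixed pair we need a second tool. Three cosets of $L$ with sum $L$ are involved, those containing $A$, $B\cap D$ and $B\cap(D+p)$. Since $\delta\le a-k$ by Lemma~\ref{lem:pairs}, the three parts together have $a+|L|-\delta\ge|L|+k>|L|$ points. The following lemma shows that then one of them is degenerate.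

\begin{lemma}\label{lem:three}
Let $Q$ be a finite elementary abelian $2$-group and $X,Y,Z\subset Q$ nonempty of sizes $x\le y\le z$ with $0\notin X+Y+Z$ and $x+y+z>|Q|$. Then $X$ lies in a coset of a proper subgroup of $Q$.
\end{lemma}
\begin{proof}
Suppose not. Then $|Q|\ge2$, since for $|Q|=1$ we would have $0\in X+Y+Z$. Let $\psi\ne1$ be a character of $Q$. By assumption $X$ meets both cosets of $\ker\psi$. Let $Y',Z'$ be the larger of the parts of $Y,Z$ in the two cosets of $\ker\psi$, so that $|Y'|=\frac12(y+|\hat Y(\psi)|)$ and $|Z'|=\frac12(z+|\hat Z(\psi)|)$. If $|Y'|+|Z'|>|Q|/2$, then by (P) $Y'+Z'$ is a full coset of $\ker\psi$ and meets $X$, so $0\in X+Y+Z$, a contradiction. Hence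
\[
|\hat Y(\psi)|+|\hat Z(\psi)|\le|Q|-y-z\le x-1,\qquad|\hat Y(\psi)\hat Z(\psi)|\le\tfrac14(x-1)^2 .
\]
Since $0\notin X+Y+Z$, we have $\sum_\psi\hat X\hat Y\hat Z=0$, where the trivial character contributes $xyz$. We also use $\sum_{\psi\ne1}\hat X^2=x(|Q|-x)$ and its analogues for $Y$ and $Z$. Two applications of the Cauchy--Schwarz inequality (sums over $\psi\ne1$) give
\begin{align*}
x^2y^2z^2&\le\sum\hat X^2\cdot\sum\hat Y^2\hat Z^2\le x(|Q|-x)\cdot\tfrac{(x-1)^2}4\sum|\hat Y\hat Z|\\
&\le x(|Q|-x)\cdot\tfrac{(x-1)^2}4\sqrt{y(|Q|-y)\,z(|Q|-z)}\\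
&<\tfrac{x^3}4(y+z)\sqrt{yz(x+z)(x+y)} ,
\end{align*}
the last step by $|Q|<x+y+z$ and $(x-1)^2<x^2$. We divide by $x^2$ and use $x\le y\le z$:
\[
y^2z^2<\tfrac y4(y+z)\sqrt{yz\cdot(y+z)\cdot2y}=\tfrac{\sqrt2}4\,y^2z^{1/2}(y+z)^{3/2}\le\tfrac{\sqrt2}4\,y^2z^{1/2}(2z)^{3/2}=y^2z^2 ,
\]
a contradiction.
\end{proof}

\subsection{The choice of $H$ and the list of cases}\label{sec:choice}

From now on let $S$ be not even. Among the admissible hyperplanes (Lemma~\ref{lem:admissible}) we choose $H$ so that $|L|$ is minimal and, subject to that, $a$ is minimal. The purpose of this choice is \eqref{eq:three} below: when an affine function is in play, the hyperplane $\ker\Lambda$ of Lemma~\ref{lem:graph}(b) is another admissible hyperplane, to which $H$ can be compared. Choose linear coordinates $(x,z,c)$, $x\in\mathbb F_2^j$, $z,c\in\mathbb F_2$, on $G/L\cong\mathbb F_2^{j+2}$ such that $p\mapsto(0,1,0)$ and $H/L=\{c=0\}$. We say that a subset of $G$ \emph{lies over} a set $T$ in a quotient of $G$ if its image is contained in $T$. The pairs are indexed by $x$, and $A$ lies over $(0,1,0)$, which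 we also denote by $p$. Let $b_{x,z}$ be the number of points of $S$ in the coset $(x,z,1)$.

If there is a mixed pair, at $x_0$ say, let $C^0,C^1\ne\emptyset$ be the parts of $S$ in the cosets $(x_0,0,1)$ and $(x_0,1,1)$. By Lemma~\ref{lem:pairs}(i),
\begin{equation}\label{eq:C01}
|C^0|+|C^1|\le|L|-\tfrac23a .
\end{equation}

\begin{definition}\label{def:nearcap}
$S$ is \emph{nearly of type 5} (with respect to $H$) if there are a subgroup $L_2\supset L$ of order $M$ and a 5-cap $\{p,v_1,v_2,v_3,v_4\}$ in $G/L_2\cong\mathbb F_2^4$, $p$ being the image of $A$, such that $S$ lies over $\{p,v_1,\dots,v_4,u\}$ with $u=v_4+p$, with exactly $a$ points over $p$, $t_i$ points over $v_i$ and $c_2$ points over $u$, and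
\begin{equation}\label{eq:nearcap}
\tfrac23a+t_4+c_2\le M,\qquad a\le0.6\,M .
\end{equation}
\end{definition}
Here $u$ is not in the cap, as any four points of the cap are independent.

\begin{proposition}\label{prop:structure}
Let $S$ be neither even nor of type 5, and let $H$ be chosen as above.
\begin{enumerate}
\item[(I)] If there is no mixed pair, then $j\ge3$, and $S$ lies over $\Gamma_f\subset G/L$ for some $f:\mathbb F_2^j\to\mathbb F_2$. In particular $n\le\frac N4+|L|$. If $j=3$, the coordinates can be chosen so that $f=1_{x_q}$ for a point $x_q$.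
\item[(II)] If there is a mixed pair, then it is the only one, $|L|\ge4$ and $j\ge2$.
 \begin{itemize}
 \item If $j=2$, then $S$ is nearly of type 5 with $L_2=L$ and $c_2>0$. Neither $A$ nor the part $C_1$ of $S$ over $v_4$ lies in a coset of a proper subgroup of $L$.
 \item If $j=3$, then $a<0.3M$ or $S$ is nearly of type 5.
 \end{itemize}
\end{enumerate}
\end{proposition}
\begin{proof}
\emph{No mixed pair.} By Lemma~\ref{lem:pairs}(iii) there is $f:\mathbb F_2^j\to\mathbb F_2$ such that $S$ lies over $\Gamma_f$, that is, over $2^j+1$ cosets of $L$; so $n\le(2^j+1)|L|=\frac N4+|L|$. If $f$ were affine, $S$ would miss the hyperplane $\Lambda=0$ of Lemma~\ref{lem:graph}(b) and be even. So $f$ is not affine, and $j\ge2$. If $j=2$, or if $j=3$ and $f$ has even weight, then $S$ lies over a 5-cap in a quotient $\mathbb F_2^4$ of $G$ by Lemma~\ref{lem:graph}(c),(d), so $S$ is of type 5. This is excluded. In the remaining case with $j=3$, $f$ has odd weight, and Lemma~\ref{lem:graph}(e) provides the coordinates.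

\emph{One mixed pair, at $x_0$.} By Lemma~\ref{lem:pairs} it is the only one, and $|L|\ge4$. For $x\ne x_0$ let $(x,f(x),1)$ be the occupied coset, and for $\beta\in\mathbb F_2$ let $f_\beta$ be the extension of $f$ with $f_\beta(x_0)=\beta$. Thus $S\setminus C^{\beta+1}$ lies over $\Gamma_{f_\beta}$. We claim:
\begin{equation}\label{eq:three}
\parbox{0.86\textwidth}{If $f_\beta$ is affine, then $|C^{\beta+1}|\ge a$, and $C^{\beta+1}$ lies in no coset of a proper subgroup of $L$.}
\end{equation}
By Lemma~\ref{lem:graph}(b) the hyperplane $\ker\Lambda$, viewed in $G$, meets $S$ exactly in $A'=C^{\beta+1}$. This set lies in a coset of $L$ other than $L$. So $\langle A'+A'\rangle\le L$ does not meet $A'$, and $\ker\Lambda$ is admissible. By the choice of $H$, $\langle A'+A'\rangle=L$, and then $|A'|\ge a$. If $A'$ were in a coset of a proper subgroup $K$ of $L$, then $\langle A'+A'\rangle\le K$, a contradiction.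

The cosets containing $A,C^0,C^1$ have sum $L$. Translating them into $L$ by representatives with sum $0$ we get nonempty sets $X,Y,Z\subset L$ with $0\notin X+Y+Z$. By Lemma~\ref{lem:pairs}(i),(ii) the mixed pair has defect $\delta\le a-k$, so
\[
a+|C^0|+|C^1|=a+|L|-\delta\ge|L|+k>|L| .
\]
By Lemma~\ref{lem:three} one of $A,C^0,C^1$ lies in a coset of a proper subgroup of $L$. It is not $A$, as $\langle A+A\rangle=L$. If $j\le1$, both $f_0$ and $f_1$ are affine, and by \eqref{eq:three} it is neither $C^0$ nor $C^1$. So $j\ge2$.

\emph{$j=2$.} Here $|L|=M$. The functions $f_0,f_1$ differ at one point, so exactly one of them, $f_\beta$ say, has even weight and is affine. Put $C_1=C^{\beta+1}$, $C_2=C^\beta$ and $L_2=L$. By \eqref{eq:three}, $|C_1|\ge a$ and $C_1$ lies in no coset of a proper subgroup of $L$; the latter also holds for $A$, as noted above. By \eqref{eq:C01}, $\frac53a\le M$, i.e.\ $a\le0.6M$. Since $f_{\beta+1}$ is not affine, $\Gamma_{f_{\beta+1}}$ is a 5-cap, and $S\setminus C_2$ lies over it. The points of $S$ over $p$ are those of $A$, since the coset $p$ lies in $H$.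 Let $v_4$ be the coset containing $C_1$. The coset containing $C_2$ is $v_4+p=u$. So $t_4=|C_1|$, $c_2=|C_2|>0$, and the first part of \eqref{eq:nearcap} is \eqref{eq:C01}. See Figure~\ref{fig:mixed}.

\emph{$j=3$.} Here $|L|=M/2$. Let $f_\beta$ be the one of even weight. If $f_\beta$ is affine, then \eqref{eq:three} and \eqref{eq:C01} give $a+\frac23a<|L|$ (strict, as $C^\beta\ne\emptyset$), so $a<0.3M$. If $f_\beta$ is not affine, put $C_1=C^\beta$, $C_2=C^{\beta+1}$, and let $L_2\supset L$ be the subgroup with $L_2/L=\{0,(e,\varepsilon,0)\}$ from Lemma~\ref{lem:graph}(d) for $f_\beta$. Then $|L_2|=2|L|=M$, and $S\setminus C_2$ lies over a 5-cap in $G/L_2$ that contains $p$. Let $v_4$ be the class containing $C_1$. Then $C_2$ lies over $u=v_4+p$, which is not in the cap, so exactly the points of $C_2$ lie over $u$. Since $L_2\subset H$, the $L_2$-coset $p$ lies in $H$ and contains only points of $S\cap H=A$. The coset $v_4$ consists of the $L$-coset containing $C_1$ and one more $L$-coset, so $t_4\le|C_1|+\frac M2$. By \eqref{eq:C01}, $\frac23a+t_4+c_2\le|L|+\frac M2=M$. Finally $a\le|L|=0.5M$.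 So $S$ is nearly of type 5.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!35] (-3,1.1) rectangle (-2,1.9);
\draw (-3,1.1) rectangle (-2,1.9);
\draw (-3,0) rectangle (-2,0.8);
\node at (-2.5,1.5) {$A$};
\node at (-2.5,0.4) {$L$};
\fill[gray!35] (0,0) rectangle (1,0.8);
\fill[gray!35] (1.4,0) rectangle (2.4,0.8);
\fill[gray!35] (2.8,0) rectangle (3.8,0.8);
\fill[gray!35] (4.2,0) rectangle (5.2,0.8);
\fill[gray!35] (4.2,1.1) rectangle (5.2,1.9);
\foreach \x in {0,1.4,2.8,4.2}{
 \draw (\x,0) rectangle (\x+1,0.8);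
 \draw (\x,1.1) rectangle (\x+1,1.9);
}
\node at (4.7,1.5) {$C_1$};
\node at (4.7,0.4) {$C_2$};
\node at (4.7,2.3) {$x=x_0$};
\node at (-2.5,-0.5) {$c=0,\ x=0$};
\node at (2.6,-0.5) {$c=1$};
\node at (6.1,1.5) {$z=1$};
\node at (6.1,0.4) {$z=0$};
\end{tikzpicture}
\caption{Cosets of $L$ in $G$ when $j=2$ and there is one mixed pair. Each box is a coset with coordinates $(x,z,c)$; each column with $c=1$ is a pair $\{D,D+p\}$; gray cosets meet $S$. The cosets with $c=0$, $x\neq0$ do not meet $S$ and are not shown. The coordinates are normalized so that the affine function $f_\beta$ is $0$. Without $C_1$ the set $S$ would be even; without $C_2$ it would be of type 5.}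
\label{fig:mixed}
\end{figure}

\section{The gap}\label{sec:gap}

\subsection{A Fourier estimate}

Large $j$ means small $L$, hence small $a$: then $H$ nearly misses $S$, and $S$ is nearly even. The following estimate makes this quantitative and also takes into account the characters that separate the two members of each pair.

\begin{lemma}\label{lem:fourier}
Let $S$ be not even, let $H$ and the coordinates be chosen as in Section~\ref{sec:choice}, and let $X=2^j\sum_x(b_{x,0}-b_{x,1})^2$. Then
\begin{equation}\label{eq:fourier}
NE\ge n^4+(n-2a)^4+12a^2X+2^{1-j}X^2 .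
\end{equation}
If there is no mixed pair, then $X\ge b^2=(n-a)^2$. If there is a mixed pair and $j\ge1$, then $X\ge\frac{2^j}{2^j-1}o^2$ with $o=n-a-|C^0|-|C^1|\ge n-|L|-\frac a3$.
\end{lemma}
\begin{proof}
We have $\hat S(1)=n$, and $\hat S=a-b=-(n-2a)$ at the character with kernel $H$. Consider the $2^{j+1}$ further characters $\chi(x,z,c)=(-1)^{\xi\cdot x+z+\gamma c}$; these are the characters trivial on $L$ with $\chi(p)=-1$. For them $\hat S(\chi)=-a+\hat B(\chi)$ with
\[
\hat B(\chi)=\sum_x(-1)^{\xi\cdot x+\gamma}(b_{x,0}-b_{x,1}) .
\]
Changing $\gamma$ changes the sign of $\hat B$, so the odd powers of $\hat B$ sum to $0$. By orthogonality $\sum_\chi\hat B(\chi)^2=2X$, and then $\sum_\chi\hat B(\chi)^4\ge(2X)^2/2^{j+1}=2^{1-j}X^2$. Hence $\sum_\chi(-a+\hat B(\chi))^4\ge6a^2\cdot2X+2^{1-j}X^2$, which proves \eqref{eq:fourier}. The bounds for $X$ follow from the Cauchy--Schwarz inequality: in a pair that is not mixed, $|b_{x,0}-b_{x,1}|$ is the number of points of $B$ in the pair, and in the second case we omit the term with $x=x_0$. The bound for $o$ is \eqref{eq:C01}.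
\end{proof}

\subsection{The gap proposition}

\begin{proposition}\label{prop:gap}
If $N\ge16$ and $S$ is a sum-free set with $n=|S|>N/4$ that is not of type 5, then $NE(S)>1.69\,n^4$.
\end{proposition}
\begin{proof}
If $S$ is even, $NE\ge2n^4$ by \eqref{eq:even}. Otherwise we choose $H$ as in Section~\ref{sec:choice} and go through Proposition~\ref{prop:structure}. Recall that $M<n/4$ and $a\le|L|=4M/2^j<n/2^j$, and write $\alpha=a/n$.

\medskip\noindent
\emph{No mixed pair, $j=3$.} Let $s_p=a$ and $s_q$ be the numbers of points of $S$ over $p=(0,1,0)$ and over $(x_q,1,1)$; both are at most $|L|<n/8$. All other points lie over cosets $(x,0,1)$. As in Example~\ref{ex:32}, the characters $(-1)^c$, $(-1)^{z+c}$, $(-1)^z$ give $\hat S=-(n-2s_p)$, $-(n-2s_q)$, $n-2s_p-2s_q$. So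
\begin{equation}\label{eq:I3}
NE\ge n^4+(n-2s_p)^4+(n-2s_q)^4+(n-2s_p-2s_q)^4 ,
\end{equation}
which exceeds $\bigl(1+2(\frac34)^4+(\frac12)^4\bigr)n^4>1.695\,n^4$.

\medskip\noindent
\emph{$j\ge5$, with or without a mixed pair.} Here $a<n/32$, and the first two terms of \eqref{eq:fourier} give $NE>\bigl(1+(\frac{15}{16})^4\bigr)n^4>1.77\,n^4$.

\medskip\noindent
\emph{$j=4$, with or without a mixed pair.} Here $a\le|L|<n/16$. We have $X\ge(\frac{11}{12})^2n^2=\frac{121}{144}n^2$, since $b>\frac{15}{16}n>\frac{11}{12}n$ in the first case of Lemma~\ref{lem:fourier} and $o>(1-\frac1{16}-\frac1{48})n=\frac{11}{12}n$ in the second. By \eqref{eq:fourier},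
\[
\frac{NE}{n^4}\ge1+(1-2\alpha)^4+12\alpha^2\cdot\tfrac{121}{144}+\tfrac18\bigl(\tfrac{121}{144}\bigr)^2 .
\]
For $0\le\alpha\le\frac1{16}$ the derivative of the right side is at most $-8(\frac78)^3+\frac{24}{16}\cdot\frac{121}{144}<-5.3+1.3<0$. So the right side is at least its value at $\alpha=\frac1{16}$, which exceeds $1+0.586+0.039+0.088>1.71$.

\medskip\noindent
\emph{A mixed pair, $j=3$ and $a<0.3M$.} Here $\alpha<0.075$ and $|L|<n/8$, so $o>(1-0.125-0.025)n=0.85n$ and $X\ge\frac87(0.85)^2n^2>0.825\,n^2$. By \eqref{eq:fourier},
\[
\frac{NE}{n^4}\ge1+(1-2\alpha)^4+12\alpha^2(0.825)+\tfrac14(0.825)^2 .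
\]
On $[0,0.075]$ the derivative is at most $-8(0.85)^3+24(0.075)(0.825)<-4.9+1.5<0$. At $\alpha=0.075$ the right side exceeds $1+0.522+0.055+0.170>1.74$.

\medskip\noindent
\emph{$S$ nearly of type 5.} This covers all remaining cases: $j=2$, and $j=3$ with a mixed pair and $a\ge0.3M$. We use all $16$ characters trivial on $L_2$. The idea is that by \eqref{eq:nearcap} the three points $p,v_4,u$ together carry less than $0.3n$ points of $S$, so $v_1,v_2,v_3$ carry more than $0.7n$, and so unequal a distribution has large energy.

In the notation of Definition~\ref{def:nearcap} let $m_v$ be the masses $\alpha=\frac an$ at $p$, $\frac{t_i}n$ at $v_i$, $c=\frac{c_2}n$ at $u$, and $0$ elsewhere in $\mathbb F_2^4$ (the coordinate $c$ is not used in this case). By \eqref{eq:energy}, $NE\ge16F\,n^4$ with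
\[
F=\frac1{16}\sum_\chi\Bigl(\sum_vm_v\chi(v)\Bigr)^4=\sum_{w_1+w_2+w_3+w_4=0}m_{w_1}m_{w_2}m_{w_3}m_{w_4} .
\]
The first expression shows that $F$ is a convex function of the masses. The linear automorphisms of $\mathbb F_2^4$ that permute $v_1,v_2,v_3$ and fix $v_4$ also fix $p=v_1+v_2+v_3+v_4$ and $u=v_4+p$, and $F$ is invariant under them. So replacing the masses at $v_1,v_2,v_3$ by their mean $t$ does not increase $F$. Put $s=t_4/n$.

The six vectors $p,v_1,\dots,v_4,u$ span $\mathbb F_2^4$ and so have exactly three nontrivial relations, supported on $\{p,v_1,\dots,v_4\}$, $\{u,v_4,p\}$ and $\{u,v_1,v_2,v_3\}$. The only zero-sum $4$-subset is the last one, and a zero-sum quadruple with a repeated entry consists of two equal pairs. Hence, after averaging, $F=\sum_vm_v^4+6\sum_{\{v,w\}}m_v^2m_w^2+24ct^3$, where the second sum is over unordered pairs $v\ne w$. We keep the terms involving $v_1,v_2,v_3$: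
\begin{equation}\label{eq:F}
F\ge21t^4+18t^2(\alpha^2+s^2+c^2)+24ct^3=21t^4+18t^2\bigl(\alpha^2+s^2+c^2+\tfrac43tc\bigr).
\end{equation}
Let $\rho=\alpha+s+c=1-3t$. By \eqref{eq:nearcap}, $\alpha<0.15$ and $\rho<\frac14+\frac\alpha3<0.3$. So $\frac7{30}<t\le\frac13$. We claim that
\begin{equation}\label{eq:claim}
\alpha^2+s^2+c^2+\tfrac43tc\ge\tfrac12\rho^2 .
\end{equation}
Put $w=s+c$. Then
\[
s^2+c^2+\tfrac43tc=w^2-2c\bigl(w-\tfrac23t\bigr)+2c^2 .
\]
If $w\le\frac23t$, this is at least $w^2$, and $\alpha^2+w^2\ge\frac12(\alpha+w)^2=\frac12\rho^2$. If $w\ge\frac23t$, we minimize over $c$ and find that the left side of \eqref{eq:claim} is at least $(\rho-w)^2+w^2-\frac12(w-\frac23t)^2$. For fixed $t$ and $\rho$, as a function of $w\ge\frac23t$, this has derivative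
\[
3w-2\rho+\tfrac23t\ge\tfrac83t-2\rho>0.62-0.6>0 ,
\]
and at $w=\frac23t$ it is $(\rho-w)^2+w^2\ge\frac12\rho^2$. This proves \eqref{eq:claim}.

By \eqref{eq:F} and \eqref{eq:claim}, $F\ge\varphi(t):=21t^4+9t^2(1-3t)^2$. For $\frac7{30}\le t\le\frac13$,
\[
\varphi'(t)=84t^3+18t(1-3t)^2-54t^2(1-3t)\ge84t^3-54t^2(1-3t)=t^2(246t-54)>0 .
\]
So $F\ge\varphi(\frac7{30})>0.0622+0.0441=0.1063$, and $NE\ge16F\,n^4>1.70\,n^4$.
\end{proof}

\section{Good sets of type 5}\label{sec:good}

Let $M\ge4$ and $4M<n\le5M$, and let $n_1,\dots,n_5\le M$ be integers with sum $n$ that are as equal as possible. Let $\pi:G\to\mathbb F_2^4$ be linear and surjective with kernel $L$, $|L|=M$. In each of the five $L$-cosets over $C_5$ choose independently a uniformly random subset of size $n_i$.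

The only nontrivial relation among the points of $C_5$ involves all five, so a zero-sum $4$-subset of $\pi^{-1}(C_5)$ meets each coset in an even number of points: it lies in one coset, or has two points in each of two cosets. A coset of $L$ contains $M(M-1)(M-2)/24$ zero-sum $4$-subsets, as three distinct points determine the fourth, which differs from them. Two cosets contain $(M-1)(M/2)^2$ of the second kind: the two pairs have the same nonzero difference, and each difference occurs for $M/2$ pairs in each coset. A given $4$-subset is chosen with probability $\binom{n_i}4/\binom M4$ in the first case and $\binom{n_i}2\binom{n_j}2/\binom M2^2$ in the second. So the expected value of $A_4$ is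
\begin{equation}\label{eq:mean}
\bar A=\sum_i\binom{n_i}4\frac1{M-3}+\sum_{i<j}\binom{n_i}2\binom{n_j}2\frac1{M-1} .
\end{equation}
Some $n$-set of type 5 has $A_4\le\bar A$, i.e.\ $E\le\bar E:=24\bar A+3n^2-2n$.

\begin{lemma}\label{lem:good}
If $M\ge8$ and $4M<n\le5M$, then $N\bar E<1.69\,n^4$. If $M\ge16$, then $N\bar E\le(1.664+\frac{1.23}n)n^4$.
\end{lemma}
\begin{proof}
\emph{$M=8$, $N=128$.} For $n_i=6,7,8$ we have $\binom{n_i}4/5=3,7,14$ and $\binom{n_i}2=15,21,28$. In the following table the two summands of $\bar A$ are those of \eqref{eq:mean}.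
\begin{center}
\begin{tabular}{c|c|c|c|c}
$n$ & $n_1,\dots,n_5$ & $\bar A$ & $\bar E$ & $128\bar E/n^4$\\ \hline
$33$ & $7,7,7,6,6$ & $27+3438/7$ & $15636.4\ldots$ & $<1.688$\\
$34$ & $7,7,7,7,6$ & $31+558=589$ & $17536$ & $<1.680$\\
$35$ & $7,7,7,7,7$ & $35+630=665$ & $19565$ & $<1.669$\\
$36$ & $8,7,7,7,7$ & $42+714=756$ & $21960$ & $<1.674$\\
$37$ & $8,8,7,7,7$ & $49+805=854$ & $24529$ & $<1.676$\\
$38$ & $8,8,8,7,7$ & $56+903=959$ & $27272$ & $<1.675$\\
$39$ & $8,8,8,8,7$ & $63+1008=1071$ & $30189$ & $<1.671$\\
$40$ & $8,8,8,8,8$ & $70+1120=1190$ & $33280$ & $1.664$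
\end{tabular}
\end{center}

\emph{$M\ge16$.} Now $n\ge65$ and $n_i\ge13$. Write $q_i=n_i(n_i-1)$ and $P=\sum q_i$. As $n_i\le M$, we have $\frac{n_i-3}{M-3}\le\frac{n_i-1}{M-1}$, so
\[
\frac{n_i(n_i-1)(n_i-2)(n_i-3)}{M-3}\le\frac{n_i(n_i-1)^2(n_i-2)}{M-1}=\frac{q_i^2-2n_i(n_i-1)^2}{M-1} .
\]
The second sum in \eqref{eq:mean}, multiplied by $24$, is $\frac6{M-1}\sum_{i<j}q_iq_j=\frac3{M-1}\bigl(P^2-\sum q_i^2\bigr)$. Hence
\[
24\bar A\le\frac1{M-1}\Bigl[3P^2-2\sum q_i^2-2\sum n_i(n_i-1)^2\Bigr]\le\frac1{M-1}\Bigl[\tfrac{13}5P^2-\tfrac2{25}n(n-5)^2\Bigr] ,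
\]
by $\sum q_i^2\ge P^2/5$ and the convexity of $x(x-1)^2$ for $x\ge1$. If $r$ of the $n_i$ are the larger ones, then $\sum(n_i-\frac n5)^2=\frac{r(5-r)}5\le\frac65$, so $P=\sum n_i^2-n\le\frac{n^2-5n+6}5$. Therefore
\begin{align*}
\frac{24(M-1)\bar A}{n^4}&\le\tfrac{13}{125}\Bigl(1-\tfrac5n+\tfrac6{n^2}\Bigr)^2-\tfrac2{25n}\Bigl(1-\tfrac{10}n+\tfrac{25}{n^2}\Bigr)\\
&=0.104-\frac{1.12}n+\frac{4.648}{n^2}-\frac{8.24}{n^3}+\frac{3.744}{n^4}\le0.104-\frac{1.12}n+\frac{4.648}{n^2} .
\end{align*}
Put $\nu=n/M\in(4,5]$. Then $\frac M{M-1}=1+\frac1{M-1}\le1+\frac{16}{15M}=1+\frac{16\nu}{15n}$, and $N(3n^2-2n)/n^4\le\frac{3N}{n^2}=\frac{48}{\nu n}$. With $N=16M$ we obtain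
\[
\frac{N\bar E}{n^4}\le1.664+\frac1n\Bigl[\frac{48}\nu+16\Bigl(0.104\cdot\tfrac{16}{15}\nu-1.12\Bigr)\Bigr]+\frac{16}{n^2}\Bigl[4.648-1.12\cdot\tfrac{16}{15}\nu+4.648\cdot\tfrac{16\nu}{15n}\Bigr].
\]
The first bracket is convex in $\nu$, with values $<1.18$ at $\nu=4$ and $<0.56$ at $\nu=5$; so it is less than $1.18$. For $n\ge65$ the second bracket is at most $4.648-1.118\nu<0.177$. So
\[
\frac{N\bar E}{n^4}\le1.664+\frac{1.18}n+\frac{2.84}{n^2}\le1.664+\frac{1.23}n<1.69. \qedhere
\]
\end{proof}

\section{Proofs of the theorems}\label{sec:conclusion}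

\subsection{Proof of Theorem~\ref{thm:main}}

By Section~\ref{sec:setup} it suffices to show that all minimizers of $E$ among sum-free $n$-sets are of type 5.

\medskip\noindent
\textbf{$N\ge128$.} Some set of type 5 has $NE<1.69\,n^4$ by Lemma~\ref{lem:good}, and every sum-free $n$-set not of type 5 has $NE>1.69\,n^4$ by Proposition~\ref{prop:gap}. So all minimizers are of type 5.

\medskip
For $N=32$ and $N=64$ the sets of type 5 at our disposal need not satisfy $NE<1.69\,n^4$, but the small size of $L$ excludes most cases. Let $S$ be a sum-free $n$-set not of type 5. It is even, and then $NE\ge2n^4$, or Proposition~\ref{prop:structure} applies.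

\medskip\noindent
\textbf{$N=64$} ($M=4$, $17\le n\le20$). The class sizes in Section~\ref{sec:good} are $(4,4,3,3,3)$, $(4,4,4,3,3)$, $(4,4,4,4,3)$, $(4,4,4,4,4)$, and \eqref{eq:mean} gives sets of type 5 with
\[
A_4\le2+57=59,\quad3+75=78,\quad4+96=100,\quad5+120=125
\]
for $n=17,18,19,20$ respectively, that is,
\[
64E\le143936,\quad179712,\quad220480,\quad266240 .
\]
For the set $S$ we have the following possibilities; recall $|L|=16/2^j$.
\begin{itemize}
\item $S$ is even: $64E\ge2n^4=167042,\ 209952,\ 260642,\ 320000$, which is larger.
\item There is a mixed pair. Then $|L|\ge4$ and $j\ge2$, so $j=2$ and $|L|=4$. By Proposition~\ref{prop:structure}(II), neither $A$ nor $C_1$ lies in a coset of a proper subgroup of $L$, so each has at least three points. By (P), $A+C_1$ is a full coset of $L$, namely $p+v_4=u$, which contains a point of $S$ because $c_2>0$. This contradicts sum-freeness, so this case does not occur.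
\item There is no mixed pair and $j=3$. Then $|L|=2$, $n\le16+|L|=18$ and $s_p,s_q\le2$. By \eqref{eq:I3}, $64E\ge17^4+2\cdot13^4+9^4=147204>143936$ for $n=17$, and $64E\ge18^4+2\cdot14^4+10^4=191808>179712$ for $n=18$.
\item There is no mixed pair and $j=4$. Then $|L|=1$, so $n=17$, $a=1$, $b=16$. By Lemma~\ref{lem:fourier} with $X\ge256$, $64E\ge17^4+15^4+12\cdot256+\frac18\cdot256^2=145410>143936$.
\item $j\ge5$ is impossible, since $|L|\ge1$.
\end{itemize}

\medskip\noindent
\textbf{$N=32$} ($M=2$, $n=9,10$). The case $n=9$ is Example~\ref{ex:32}. For $n=10$ a set of type 5 consists of five full classes. Its zero-sum $4$-subsets are the unions of two classes, so $A_4=10$ and $32E=32\cdot520=16640$. An even set has $32E\ge2\cdot10^4=20000$. If $S$ is not even, then a mixed pair would require $|L|\ge4$, but $j\ge2$ gives $|L|=8/2^j\le2$. Without a mixed pair, $j\ge3$, $|L|\le1$ and $n\le8+|L|\le9$. So there are no other sets.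

In all cases the minimizers are of type 5, which proves Theorem~\ref{thm:main}.\qed

\subsection{Proof of Theorem~\ref{thm:quant}}

By Section~\ref{sec:setup}, $S$ is a spanning sum-free set with $E(S)=24A_4+3n^2-2n$, and conversely the $n$-sets of Section~\ref{sec:good} are designs with $A_3=0$ by Lemma~\ref{lem:span}. Part (1) is Proposition~\ref{prop:gap} together with Lemma~\ref{lem:good}. The upper bound in (2) is Lemma~\ref{lem:good}, since $\frac{208}{125}=1.664$.

\emph{Lower bound in} (2). If $S$ is not of type 5, then $NE>1.69\,n^4>\frac{208}{125}n^4$ by Proposition~\ref{prop:gap}. Let $S\subset\pi^{-1}(C_5)$ with $L=\ker\pi$, $|L|=M$, and let $n_i=\mu+d_i$ be the class sizes, where $\mu=n/5$. Put $v=\sum d_i^2$. We use the $16$ characters trivial on $L$. The zero-sum quadruples in $C_5$ consist of two equal pairs, so these characters give $NE\ge16\Phi$ with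
\begin{align*}
\Phi&=\sum n_i^4+6\sum_{i<j}n_i^2n_j^2=3\Bigl(\sum n_i^2\Bigr)^2-2\sum n_i^4\\
&=65\mu^4+18\mu^2v+3v^2-8\mu\sum d_i^3-2\sum d_i^4 .
\end{align*}
For the last equality insert $\sum n_i^2=5\mu^2+v$ and $\sum n_i^4=5\mu^4+6\mu^2v+4\mu\sum d_i^3+\sum d_i^4$. Here the hypothesis $n>N/4$ is used once more: since $n_i\le M$ and $\mu>\frac45M$, we have $d_i<\mu/4$, so $8\mu\sum d_i^3\le2\mu^2v$. Also $\sum d_i^4\le v^2$. So $\Phi\ge65\mu^4+16\mu^2v$, that is,
\begin{equation}\label{eq:balance}
NE\ge\tfrac{208}{125}\,n^4+\tfrac{256}{25}\,n^2v .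
\end{equation}
Equality in the bound of (2) forces $v=0$ and $\hat S(\chi)=0$ for every $\chi$ nontrivial on $L$. By Fourier inversion the indicator function of $S$ is then $L$-invariant. So $S$ is a union of $L$-cosets over $C_5$ with equal positive class sizes, i.e.\ all of $\pi^{-1}(C_5)$. Conversely, the maximal design has $NE=1040M^4=\frac{208}{125}n^4$ by Section~\ref{sec:expect}.

(3) By Theorem~\ref{thm:main} $S$ is of type 5, and \eqref{eq:balance} holds for every realization of $S$ as a projection of the maximal design. By Lemma~\ref{lem:good} the minimizer $S$ has $NE\le(1.664+\frac{1.23}n)n^4$. Comparing the two, $10.24\,n^2v\le1.23\,n^3$, so $v\le0.1202\,n<n/8$.\qed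

\begin{thebibliography}{9}
\bibitem{CDT} \emph{A Complementary Design Theory for Doubling}, \url{http://www.firstlight.cn/upload/plusfile/20153/20/2015320153436614.pdf}.
\end{thebibliography}

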